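\title{Non-invertible symmetries of Blaschke products and infinite von Neumann algebras on the Bergman space}

\begin{abstract}
For a bounded holomorphic function $\phi$ on the unit disk, let $V^*(\phi)$ be the von Neumann algebra of all operators on the Bergman space that commute with multiplication by $\phi$ and with its adjoint. We disprove the conjecture that $V^*(B)$ is finite for every Blaschke product $B$. We construct a finite Blaschke product $\psi$ of degree $2$ and a Blaschke product $B$ with $B\circ\psi=B$; then $f\mapsto 2^{-1/2}(f\circ\psi)\psi'$ is a non-unitary isometry in $V^*(B)$, and $V^*(B)$ is properly infinite. We characterize the finite Blaschke products $\psi$ of degree at least $2$ that leave some Blaschke product invariant. We also construct an explicit faithful normal state on $V^*(B)$ for every Blaschke product $B$, and give a condition on the curve $B(z)=B(w)$ under which it is a trace.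
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\mathbb D$ be the open unit disk and $dA$ the area measure normalized to total mass $1$. The Bergman space $L^2_a$ consists of the holomorphic functions on $\mathbb D$ that lie in $L^2(dA)$. For $\phi\in H^\infty$, the algebra of bounded holomorphic functions on $\mathbb D$, let $M_\phi f=\phi f$ on $L^2_a$. Let $W^*(\phi)$ be the von Neumann algebra generated by $M_\phi$, and let $V^*(\phi)=W^*(\phi)'$ be its commutant: the von Neumann algebra of all bounded operators on $L^2_a$ that commute with both $M_\phi$ and $M_\phi^*$. A \emph{Blaschke product} is a function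
\[
B(z)=c\,z^m\prod_k\frac{|a_k|}{a_k}\,\frac{a_k-z}{1-\overline{a_k}z},
\]
where $|c|=1$, $m\ge0$ is an integer, and the points $0<|a_k|<1$ form a finite or infinite sequence with $\sum_k(1-|a_k|)<\infty$. Blaschke products are assumed nonconstant throughout. A von Neumann algebra $\mathcal A$ is \emph{finite} if $V\in\mathcal A$ and $V^*V=I$ imply $VV^*=I$. It is known that $V^*(B)$ is abelian, hence finite, when $B$ is a finite Blaschke product. This paper concerns the following conjecture from \cite{RS}.

\begin{quote}
\textbf{Conjecture.} For each Blaschke product $B$, the von Neumann algebra $V^*(B)$ is finite.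
\end{quote}

The algebra $V^*(\phi)$ records the reducing subspaces of $M_\phi$, the closed subspaces $\mathcal M$ such that $\mathcal M$ and $\mathcal M^\perp$ are both invariant: these are exactly the ranges of the projections in $V^*(\phi)$. Finiteness means that $M_\phi$ is not unitarily equivalent to its own restriction to a proper reducing subspace. Indeed, an isometry $V\in V^*(\phi)$ intertwines $M_\phi$ with its restriction to the range of the projection $VV^*\in V^*(\phi)$. Conversely, if $V$ maps $L^2_a$ isometrically onto a reducing subspace $\mathcal M$ and $VM_\phi=M_\phi V$, then $V^*M_\phi=M_\phi V^*$ on $\mathcal M$, where $V^*=V^{-1}$, and on $\mathcal M^\perp$, where both sides vanish; so $V\in V^*(\phi)$.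

For $B(z)=z$ the algebra is $\mathbb CI$: the operator $M_z^*M_z$ has the monomials $z^n$ as eigenvectors with distinct eigenvalues $\frac{n+1}{n+2}$, so $T\in V^*(z)$ satisfies $Tz^n=t_nz^n$, and $TM_z=M_zT$ gives $t_{n+1}=t_n$. Nonscalar elements arise from symmetries of $B$. If $\gamma$ is an automorphism of $\mathbb D$ with $B\circ\gamma=B$, then $U_\gamma f=(f\circ\gamma)\gamma'$ is unitary by change of variables, and both $U_\gamma$ and $U_\gamma^*=U_{\gamma^{-1}}$ commute with $M_B$. For $B(z)=z^2$ and $\gamma(z)=-z$ this is $f(z)\mapsto-f(-z)$. Isometries that come from automorphisms are onto, and together with the finite case this suggests the conjecture.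

A symmetry of $B$ need not be invertible, however. If $B$ is finite of degree $N$ and $B\circ\psi=B$ for a finite Blaschke product $\psi$ of degree $d$, then $Nd=N$ and $\psi$ is an automorphism. For infinite $B$ there is no such count.

\begin{theorem}\label{thm:counter}
There are a finite Blaschke product $\psi$ of degree $2$ and a Blaschke product $B$ with $B\circ\psi=B$. The operator $Sf=\frac1{\sqrt2}(f\circ\psi)\psi'$ is a non-unitary isometry in $V^*(B)$. Hence $V^*(B)$ is not finite, and the conjecture is false.
\end{theorem}

The failure is complete. A \emph{direct summand} of a von Neumann algebra $\mathcal A$ is an algebra $P\mathcal A$, with identity $P$, where $P\in\mathcal A$ is a projection commuting with $\mathcal A$; and $\mathcal A$ is \emph{properly infinite} if it has no nonzero finite direct summand. If $\mathcal N$ is a von Neumann algebra on $\mathcal K$, then $\mathcal B(\ell^2)\,\overline\otimes\,\mathcal N$ is the algebra of bounded operators on $\mathcal K\oplus\mathcal K\oplus\cdots$ all of whose matrix entries lie in $\mathcal N$.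

\begin{theorem}\label{thm:structure}
Let $\psi$ be a finite Blaschke product of degree $d\ge2$, and let $B\in H^\infty$ be nonconstant with $B\circ\psi=B$. Then $V^*(B)$ is properly infinite. Moreover there is a nonzero projection $E\in V^*(B)$ such that $V^*(B)\cong\mathcal B(\ell^2)\,\overline\otimes\,EV^*(B)E$ and $M_B$ is unitarily equivalent to $\bigoplus_{n=0}^\infty M_B|_{\operatorname{ran}E}$.
\end{theorem}

The maps $\psi$ to which this applies can be recognized from their orbits. Let $\rho(z,w)=|z-w|/|1-\overline wz|$ be the pseudohyperbolic distance, and let $\psi^n$ be the $n$-th \emph{iterate} of $\psi$. By the Schwarz--Pick lemma $\rho(\psi^nz,\psi^nw)$ decreases in $n$, so $\rho_\infty(z,w)=\lim_n\rho(\psi^nz,\psi^nw)$ exists.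

\begin{theorem}\label{thm:invariant}
Let $\psi$ be a finite Blaschke product of degree $d\ge2$. The following are equivalent:
\begin{enumerate}
\item[(i)] $\rho_\infty\not\equiv0$;
\item[(ii)] there is a nonconstant $h\in H^\infty$ with $h\circ\psi=h$;
\item[(iii)] there is a Blaschke product $B$ with $B\circ\psi=B$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:facts} collects the standard facts we use. Section~\ref{sec:isometry} studies the operator $S$ and proves Theorem~\ref{thm:structure}. Section~\ref{sec:example} constructs the pair $\psi,B$ of Theorem~\ref{thm:counter} explicitly, and Section~\ref{sec:orbits} extends the construction to prove Theorem~\ref{thm:invariant}. Section~\ref{sec:state} locates the failure of the conjecture: for every Blaschke product $B$ it constructs a faithful normal state on $V^*(B)$, which is a trace when the relevant components of the curve $B(z)=B(w)$ have equally many sheets over the two coordinates (Theorem~\ref{thm:state}). The graph of a map of degree $2$ has one sheet over $z$ and two over $w$.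

\section{Standard facts}\label{sec:facts}

\subsection*{The Bergman space} The monomials are orthogonal with $\|z^n\|^2=1/(n+1)$, and the polynomials are dense. With $K_w(z)=(1-\overline wz)^{-2}$ we have $f(w)=\langle f,K_w\rangle$ and $\|K_w\|^2=K_w(w)$, so
\begin{equation}\label{eq:point}
|f(w)|\le\frac{\|f\|}{1-|w|^2}\qquad(f\in L^2_a,\ w\in\mathbb D).
\end{equation}
A square integrable holomorphic function on a punctured disk extends holomorphically across the puncture, because the terms of its Laurent series are orthogonal on annuli and $|z|^{-k}$ is not square integrable near $0$ for $k\ge1$.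

\subsection*{The area formula} If $h:\mathbb D\to\mathbb D$ is holomorphic and nonconstant and $F\ge0$ is a Borel function, then
\begin{equation}\label{eq:area}
\int_{\mathbb D}F\,|h'|^2\,dA=\int_{\mathbb D}\sum_{h(z)=w}F(z)\,dA(w).
\end{equation}
The same holds for complex $F$ with $F|h'|^2$ integrable, the inner sum converging absolutely for a.e.\ $w$. The zeros of $h'$ are countable, hence so are the \emph{critical values} of $h$, their images under $h$. Taking for $F$ the indicator of $h^{-1}(N)$ shows that preimages of null sets are null.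

\subsection*{Automorphisms} For $a\in\mathbb D$ the map $\varphi_a(z)=\frac{a-z}{1-\overline az}$ is an automorphism of $\mathbb D$ that is its own inverse and exchanges $0$ and $a$. We have $\rho(z,a)=|\varphi_a(z)|$ and
\begin{equation}\label{eq:rho}
1-\rho(z,a)^2=\frac{(1-|z|^2)(1-|a|^2)}{|1-\overline az|^2}.
\end{equation}
The Schwarz--Pick lemma says that a holomorphic $h:\mathbb D\to\mathbb D$ satisfies $\rho(h(z),h(w))\le\rho(z,w)$ and $|h'(z)|/(1-|h(z)|^2)\le1/(1-|z|^2)$; automorphisms preserve $\rho$. The map $\kappa(z)=\frac{z-i}{z+i}$ takes the upper half-plane $\mathbb H$ onto $\mathbb D$, with $\kappa(0)=-1$, $\kappa(\infty)=1$, and $\rho(\kappa(z),\kappa(w))=|z-w|/|z-\overline w|$.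

\subsection*{Boundary values} We use two forms of \emph{Fatou's theorem}. First, a bounded holomorphic function on $\mathbb D$ has a nontangential limit at a.e.\ point of the unit circle. Second, if $\mu$ is a finite positive measure on $\mathbb R$ that is singular with respect to Lebesgue measure, then $\int\frac{y}{(x-t)^2+y^2}\,d\mu(t)\to0$ as $y\downarrow0$ for a.e.\ $x$. The \emph{F.~and M.~Riesz uniqueness theorem} says that a bounded holomorphic function whose boundary limits vanish on a set of positive measure is identically zero; so a nonconstant one takes any given boundary value only on a null set. A bounded holomorphic function is \emph{inner} if its boundary limits have modulus $1$ a.e.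

\subsection*{Blaschke products} A Blaschke product converges locally uniformly, vanishes exactly at its prescribed zeros, and is inner. Each factor has modulus $\rho(z,a_k)$, so if $m(a)$ is the multiplicity of the zero $a$,
\begin{equation}\label{eq:green}
-\log|B(z)|=\sum_{B(a)=0}m(a)\,g(z,a),\qquad g(z,a)=-\log\rho(z,a)\in(0,\infty].
\end{equation}
The finite Blaschke products are the nonconstant rational functions that map $\mathbb D$ into $\mathbb D$ and the unit circle into itself. One of degree $d$ takes every value in $\mathbb D$ exactly $d$ times in $\mathbb D$, counted with multiplicity, and degrees multiply under composition. \emph{Frostman's theorem} \cite[Thm.~II.6.4]{Garnett} says that if $b$ is a nonconstant inner function, then $\varphi_\alpha\circ b$ is a Blaschke product for all $\alpha\in\mathbb D$ outside a set of capacity zero. We need only that one such $\alpha$ exists.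

\section{The isometry attached to a non-invertible symmetry}\label{sec:isometry}

Consider first $\psi(z)=z^2$ and $Sf=2^{-1/2}(f\circ\psi)\psi'$. On the orthonormal basis $\epsilon_n=\sqrt{n+1}\,z^n$,
\[
S\epsilon_n=2^{-1/2}\sqrt{n+1}\;z^{2n}\cdot2z=\sqrt{2n+2}\;z^{2n+1}=\epsilon_{2n+1}.
\]
So $S$ is an isometry onto the odd functions. Its adjoint sends $\epsilon_{2n+1}$ to $\epsilon_n$ and $\epsilon_{2n}$ to $0$, which can be written as a sum over the preimages $\pm\sqrt w$ of $w$:
\[
S^*g(w)=2^{-1/2}\Bigl(\frac{g(\sqrt w)}{2\sqrt w}+\frac{g(-\sqrt w)}{-2\sqrt w}\Bigr).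
\]
If $B\circ\psi=B$, then $B$ takes the value $B(w)$ at both preimages and factors out of the sum, so $S^*$ commutes with $M_B$. This replaces the identity $U_\gamma^*=U_{\gamma^{-1}}$, which has no analogue when $\psi$ is not invertible. The map $z^2$ fails only in one respect: $B(z)=B(z^{2^n})\to B(0)$ forces $B$ to be constant. The next lemma is the operator-theoretic half of the argument; finding $\psi$ with nonconstant invariant functions is the other half.

\begin{lemma}\label{lem:S}
Let $\psi$ be a finite Blaschke product of degree $d\ge2$, and let $B\in H^\infty$ be nonconstant with $B\circ\psi=B$. Then $Sf=d^{-1/2}(f\circ\psi)\psi'$ is an isometry in $V^*(B)$, and $\bigcap_nS^nL^2_a=\{0\}$. In particular $SS^*\ne I$.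
\end{lemma}

\begin{proof}
Let $Z\subset\mathbb D$ be the finite set of critical values of $\psi$. Each $w\in\mathbb D\setminus Z$ has exactly $d$ preimages, so \eqref{eq:area} gives
\[
\|Sf\|^2=\frac1d\int|f\circ\psi|^2|\psi'|^2\,dA=\frac1d\int d\,|f(w)|^2\,dA(w)=\|f\|^2 .
\]
Also $SM_Bf=d^{-1/2}(B\circ\psi)(f\circ\psi)\psi'=M_BSf$.

To compute $S^*$, put for $g\in L^2_a$
\[
Rg(w)=d^{-1/2}\sum_{\psi(z)=w}\frac{g(z)}{\psi'(z)},\qquad w\in\mathbb D\setminus Z .
\]
Near each point of $\mathbb D\setminus Z$ the $d$ preimages are given by $d$ holomorphic branches of $\psi^{-1}$, so $Rg$ is holomorphic there. By the Cauchy--Schwarz inequality $|Rg(w)|^2\le\sum_{\psi(z)=w}|g(z)/\psi'(z)|^2$, and \eqref{eq:area} with $F=|g/\psi'|^2$ gives $\int|Rg|^2dA\le\|g\|^2$. Hence $Rg$ extends across $Z$ and lies in $L^2_a$. Since $\psi'\,\overline g=|\psi'|^2\,\overline{g/\psi'}$ off the zeros of $\psi'$, \eqref{eq:area} gives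
\[
\langle Sf,g\rangle=d^{-1/2}\int(f\circ\psi)\,\overline{(g/\psi')}\,|\psi'|^2\,dA=\int f(w)\,\overline{Rg(w)}\,dA(w),
\]
so $S^*=R$. If $\psi(z)=w$ then $B(z)=B(\psi(z))=B(w)$. Therefore $R(Bg)=B\,Rg$, that is $S^*M_B=M_BS^*$, and taking adjoints, $M_B^*S=SM_B^*$. Thus $S\in V^*(B)$.

Let $f\in\bigcap_nS^nL^2_a$ and write $f=S^ng_n$, where $\|g_n\|=\|f\|$. By the chain rule $S^ng=d^{-n/2}(g\circ\psi^n)(\psi^n)'$, so \eqref{eq:point} and the Schwarz--Pick lemma give
\[
|f(z)|\le d^{-n/2}\|f\|\,\frac{|(\psi^n)'(z)|}{1-|\psi^n(z)|^2}\le d^{-n/2}\,\frac{\|f\|}{1-|z|^2}.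
\]
Since $d\ge2$ the right side tends to $0$, and $f=0$. If $SS^*=I$, then $S$ would be onto and the intersection would be $L^2_a$.
\end{proof}

That $\psi$ is a finite Blaschke product was used to have a constant number of preimages, which makes $S$ isometric and $Rg$ holomorphic. The hypothesis $d\ge2$ was used only in the last display; for $d=1$ the operator is the unitary $U_\psi$.

\begin{proof}[Proof of Theorem~\ref{thm:structure}]
The proof is the Wold decomposition of $S$, carried out inside $\mathcal V=V^*(B)$. The operators $S^nS^{*n}$ are the projections onto the decreasing closed subspaces $S^nL^2_a$, so by Lemma~\ref{lem:S} they tend to $0$ strongly.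

Let $P\in\mathcal V$ be a projection commuting with $\mathcal V$ such that $P\mathcal V$ is finite. Since $(PS)^*(PS)=P$, finiteness gives $PSS^*=P$. Then $PS^{n+1}S^{*(n+1)}=S^n(PSS^*)S^{*n}=PS^nS^{*n}$, so $P=PS^nS^{*n}$ for all $n$, and $P=0$. Hence $\mathcal V$ is properly infinite.

Let $E=I-SS^*\in\mathcal V$, the nonzero projection onto $\mathcal K=\ker S^*$. For $x,y\in\mathcal K$ and $m>n$ we have $\langle S^mx,S^ny\rangle=\langle S^{m-n-1}x,S^*y\rangle=0$, so
\[
W:\mathcal K\oplus\mathcal K\oplus\cdots\to L^2_a,\qquad W(x_0,x_1,\dots)=\sum_nS^nx_n,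
\]
is an isometry. It is onto, because $\sum_{n<N}S^nES^{*n}=I-S^NS^{*N}\to I$ strongly, and $W^*f=(ES^{*n}f)_n$. The space $\mathcal K$ reduces $M_B$, and $M_BS^n=S^nM_B$, so $W^*M_BW=\bigoplus_nM_B|_{\mathcal K}$.

The algebra $E\mathcal VE$, acting on $\mathcal K$, is the set of operators commuting with $M_B|_{\mathcal K}$ and its adjoint, since such an operator extended by $0$ on $\mathcal K^\perp$ lies in $\mathcal V$; so it is a von Neumann algebra. For $T\in\mathcal V$ the $(m,n)$ entry of $W^*TW$ is $ES^{*m}TS^nE\in E\mathcal VE$. Conversely, if $X$ is bounded with entries $X_{mn}\in E\mathcal VE$, then $WXW^*$ is the strong limit of $\sum_{m,n<N}S^mX_{mn}ES^{*n}\in\mathcal V$ and lies in $\mathcal V$. Thus $W^*\mathcal VW=\mathcal B(\ell^2)\,\overline\otimes\,E\mathcal VE$.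
\end{proof}

\section{A counterexample of degree two}\label{sec:example}

We need $\psi$ of degree $2$ whose orbits do not collapse to a point. We work in $\mathbb H$ and send the orbits to $\infty$. The dilation $w\mapsto2w$ has bounded invariant functions but has degree $1$. We add a term that raises the degree to $2$ and is small near $\infty$, and we show that the new map $p$ is semiconjugate to the dilation: $\sigma\circ p=2\sigma$. If $q(2w)=q(w)$, then $q\circ\sigma$ is invariant under $p$. To reach a Blaschke product through Frostman's theorem, $q\circ\sigma$ must be inner, and this requires control of the boundary values of both $q$ and $\sigma$.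

\subsection*{Inner functions invariant under a dilation} For $\lambda>1$ the first candidate is $\exp(2\pi i\log w/\log\lambda)$. It is bounded on $\mathbb H$ and invariant under $w\mapsto\lambda w$, but its modulus on the negative axis is $e^{-2\pi^2/\log\lambda}<1$. We use instead a product whose zero set is one orbit of the dilation.

\begin{lemma}\label{lem:q}
Let $\beta(w)=\lambda w$ with $\lambda>1$, or $\beta(w)=w\pm1$. There is a continuous function $q$ on $\{\operatorname{Im}w\ge0\}\setminus\{0\}$, holomorphic and nonconstant on $\mathbb H$, such that $|q|<1$ on $\mathbb H$, $|q|=1$ on $\mathbb R\setminus\{0\}$, and $q\circ\beta=q$.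
\end{lemma}

\begin{proof}
For the translations take $q(w)=e^{2\pi iw}$. For the dilation put
\[
Q(w)=\prod_{n\le0}\frac{w-i\lambda^n}{w+i\lambda^n}\;\prod_{n\ge1}\frac{i\lambda^n-w}{i\lambda^n+w}.
\]
For $\operatorname{Im}w\ge0$ we have $|w+i\lambda^n|^2=|w|^2+2\lambda^n\operatorname{Im}w+\lambda^{2n}$, so $|w+i\lambda^n|\ge\max(|w|,\lambda^n)$. A factor with $n\le0$ differs from $1$ by $2\lambda^n/|w+i\lambda^n|\le2\lambda^n/|w|$, and a factor with $n\ge1$ differs from $1$ by $2|w|/|w+i\lambda^n|\le2|w|\lambda^{-n}$; the signs were chosen for this. So the product converges locally uniformly on $\{\operatorname{Im}w\ge0\}\setminus\{0\}$, is continuous there and holomorphic on $\mathbb H$. Each factor has modulus less than $1$ on $\mathbb H$ and equal to $1$ on $\mathbb R$, and the same follows for $Q$ on $\mathbb H$ and on $\mathbb R\setminus\{0\}$. As $Q(i)=0$ and $|Q(1)|=1$, the function $Q^2$ is not constant on $\mathbb H$. Dividing numerators and denominators by $\lambda$,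
\[
Q(\lambda w)=\prod_{m\le-1}\frac{w-i\lambda^m}{w+i\lambda^m}\;\prod_{m\ge0}\frac{i\lambda^m-w}{i\lambda^m+w}=-Q(w),
\]
since only the factor $m=0$ has changed, by a sign. Take $q=Q^2$.
\end{proof}

\begin{proposition}\label{prop:semi}
Let $\psi:\mathbb D\to\mathbb D$ be holomorphic, let $\beta$ be as in Lemma~\ref{lem:q}, and let $\Sigma:\mathbb D\to\mathbb H$ be holomorphic and nonconstant, with $\kappa\circ\Sigma$ inner and $\Sigma\circ\psi=\beta\circ\Sigma$. Then there is a Blaschke product $B$ with $B\circ\psi=B$.
\end{proposition}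

\begin{proof}
Let $b=q\circ\Sigma:\mathbb D\to\mathbb D$. It is nonconstant, because $\Sigma(\mathbb D)$ is open, and $b\circ\psi=q\circ\beta\circ\Sigma=b$. The function $q$ is not controlled at $0$ and $\infty$, so these boundary values must be avoided. By the F.~and M.~Riesz theorem, at a.e.\ point of the circle the limit of $\kappa\circ\Sigma$ is unimodular and differs from $-1=\kappa(0)$ and $1=\kappa(\infty)$. There $\Sigma$ tends to a point of $\mathbb R\setminus\{0\}$, and $b$ tends to a unimodular number. So $b$ is inner. By Frostman's theorem $B=\varphi_\alpha\circ b$ is a Blaschke product for some $\alpha$, and $B\circ\psi=\varphi_\alpha\circ b\circ\psi=B$.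
\end{proof}

\subsection*{The map} Let
\[
p(z)=2z-\frac1z,\qquad\operatorname{Im}p(z)=\bigl(2+|z|^{-2}\bigr)\operatorname{Im}z .
\]
It preserves $\mathbb H$, the lower half-plane, and $\mathbb R\cup\{\infty\}$. Put $\psi=\kappa\circ p\circ\kappa^{-1}$. With $t=\frac{1+\zeta}{1-\zeta}$ we have $\kappa^{-1}(\zeta)=it$, $p(it)=i(2t+1/t)$ and $\kappa(is)=\frac{s-1}{s+1}$, so
\[
\psi(\zeta)=\frac{2t^2-t+1}{2t^2+t+1}=\frac{2\zeta^2+\zeta+1}{\zeta^2+\zeta+2}=\frac{(\zeta-a)(\zeta-\overline a)}{(1-\overline a\zeta)(1-a\zeta)},\qquad a=\frac{-1+i\sqrt7}4 .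
\]
Since $|a|^2=\frac12$, this is a finite Blaschke product of degree $2$.

\subsection*{The linearizer} Let $p_n$ be the $n$-th iterate of $p$, with $p_0(z)=z$. Orbits grow like $2^n$, so we rescale and put $\sigma_n=2^{-n}p_n$.

\begin{lemma}\label{lem:sigma}
The functions $\sigma_n$ converge locally uniformly on $\mathbb H$ to a nonconstant holomorphic map $\sigma:\mathbb H\to\mathbb H$ with $\sigma\circ p=2\sigma$, and $\operatorname{Im}\sigma(x+iy)\to0$ as $y\downarrow0$ for a.e.\ $x\in\mathbb R$.
\end{lemma}

\begin{proof}
By induction $\operatorname{Im}p_n(z)\ge2^n\operatorname{Im}z$ on $\mathbb H$. From $p_{n+1}=2p_n-1/p_n$ we get $\sigma_{n+1}-\sigma_n=-2^{-n-1}/p_n$, hence $|\sigma_{n+1}-\sigma_n|\le2^{-2n-1}/\operatorname{Im}z$. So $\sigma_n$ converges locally uniformly to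
\begin{equation}\label{eq:sigma}
\sigma(z)=z-\sum_{n\ge0}\frac{2^{-n-1}}{p_n(z)},
\end{equation}
and $\operatorname{Im}\sigma(z)\ge\operatorname{Im}z$, so $\sigma$ maps into $\mathbb H$. Since $|\sigma(z)-z|\le\frac2{3\operatorname{Im}z}$, it is nonconstant. Letting $n\to\infty$ in $\sigma_n\circ p=2\sigma_{n+1}$ gives $\sigma\circ p=2\sigma$.

The estimate used so far degenerates as $\operatorname{Im}z\to0$. To see the boundary behavior we expand each term of \eqref{eq:sigma} in partial fractions. The rational function $r_n=-1/p_n$ maps $\mathbb H$ into $\mathbb H$. Its poles are the zeros of $p_n$, which are real because $p_n$ preserves both open half-planes. By induction $p_n(z)=2^nz+O(1/z)$ at $\infty$, so $r_n(\infty)=0$. Let $x$ be a pole of order $k$ with leading term $c(z-x)^{-k}$. Taking $z=x+\varepsilon e^{i\theta}$ and $\varepsilon\to0$ shows $\operatorname{Im}(ce^{-ik\theta})\ge0$ for all $0<\theta<\pi$. For $k\ge2$ the angle $k\theta$ runs through an interval of length at least $2\pi$, which is impossible; for $k=1$ the condition forces $c<0$. Hence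
\[
r_n(z)=\sum_j\frac{c_{n,j}}{x_{n,j}-z},\qquad c_{n,j}>0,\quad x_{n,j}\in\mathbb R,\quad\sum_jc_{n,j}=\lim_{z\to\infty}\frac z{p_n(z)}=2^{-n}.
\]
The measure $\mu=\sum_{n,j}2^{-n-1}c_{n,j}\delta_{x_{n,j}}$ has total mass $\sum_n2^{-2n-1}=\frac23$, and $|t-z|^{-1}\le1/\operatorname{Im}z$ for real $t$, so \eqref{eq:sigma} becomes
\[
\sigma(z)=z+\int\frac{d\mu(t)}{t-z},\qquad\operatorname{Im}\sigma(x+iy)=y+\int\frac y{(x-t)^2+y^2}\,d\mu(t).
\]
The measure $\mu$ is carried by a countable set, so it is singular, and the second form of Fatou's theorem finishes the proof.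
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Let $\Sigma=\sigma\circ\kappa^{-1}$. Then $\Sigma\circ\psi=\sigma\circ p\circ\kappa^{-1}=2\Sigma$. We claim that $\kappa\circ\Sigma$ is inner. The map $\kappa$ is a diffeomorphism of $\mathbb R$ onto the circle minus the point $1$, so it preserves null sets, and it sends the vertical line through $x$ to a circular arc orthogonal to the unit circle at $\kappa(x)$, which is a nontangential path. So for a.e.\ $x$ the nontangential limit $\ell$ of $\kappa\circ\Sigma$ at $\kappa(x)$ exists, equals $\lim_{y\downarrow0}\kappa(\sigma(x+iy))$, and $\operatorname{Im}\sigma(x+iy)\to0$. If $|\ell|<1$, then $\sigma(x+iy)\to\kappa^{-1}(\ell)\in\mathbb H$, a contradiction; so $|\ell|=1$. Proposition~\ref{prop:semi} with $\lambda=2$ gives a Blaschke product $B$ with $B\circ\psi=B$, and Lemma~\ref{lem:S} with $d=2$ gives $S\in V^*(B)$, $S^*S=I$, $SS^*\ne I$.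
\end{proof}

By Theorem~\ref{thm:structure}, the algebra $V^*(B)$ of this example is properly infinite.

\section{Maps with invariant functions}\label{sec:orbits}

We prove Theorem~\ref{thm:invariant}. The implication (iii)$\Rightarrow$(ii) is trivial. For (ii)$\Rightarrow$(i), scale $h$ so that $|h|<1$; then for all $n$
\begin{equation}\label{eq:hrho}
\rho(h(z),h(w))=\rho(h(\psi^nz),h(\psi^nw))\le\rho(\psi^nz,\psi^nw),
\end{equation}
so $\rho_\infty\equiv0$ would make $h$ constant.

Now assume (i). In Section~\ref{sec:example} the linearizer was a limit of the iterates followed by the automorphisms $w\mapsto2^{-n}w$, which bring an escaping orbit back to a bounded region. In general we do the same, with automorphisms chosen to recenter one orbit. Three things that were explicit before must now be proved: that the limit is inner, that it semiconjugates $\psi$ to an automorphism $\alpha$, and that $\alpha$ is a dilation or a translation rather than a rotation. Write $z\sim a$ if $\psi^nz=\psi^na$ for some $n$, and hence for all larger $n$. Note that $\rho_\infty(\psi z,\psi w)=\rho_\infty(z,w)$.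

\subsection*{Step 0: $\psi z\not\sim z$ for every $z\in\mathbb D$} If $\psi^{n+1}z=\psi^nz$, then $a=\psi^nz$ is a fixed point of $\psi$. The map $\chi=\varphi_a\circ\psi\circ\varphi_a$ fixes $0$ and is not a rotation, since $d\ge2$. By the Schwarz lemma $|\chi(u)/u|\le c_r<1$ for $|u|\le r<1$, so $|\chi^k(u)|\le c_r^kr\to0$. Thus every orbit of $\psi$ tends to $a$, and $\rho_\infty\equiv0$, against (i).

\subsection*{Step 1: the limit map} Choose $z_0,z_1$ with $\rho_\infty(z_0,z_1)>0$, and let $\omega_n=\varphi_{\psi^nz_0}$. By Montel's theorem a subsequence of $\omega_n\circ\psi^n$ converges locally uniformly to a holomorphic $\Theta$ with $|\Theta|\le1$ and $\Theta(z_0)=0$. By the maximum principle $\Theta(\mathbb D)\subset\mathbb D$. As $\omega_n$ preserves $\rho$,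
\begin{equation}\label{eq:pullback}
\rho(\Theta(z),\Theta(w))=\rho_\infty(z,w)\qquad(z,w\in\mathbb D).
\end{equation}
Taking $z=z_0$, $w=z_1$ shows that $\Theta$ is nonconstant.

\subsection*{Step 2: $\Theta$ is inner, and $\Theta(z)=\Theta(a)$ if and only if $z\sim a$} A locally uniform limit of finite Blaschke products need not be inner: $\bigl(z^n+\frac{2+z}4\bigr)$-type cancellations aside, already $z^n\to0$. What helps here is that the zero sets increase. Fix $a$, and let $m_n(a')\ge0$ be the order of vanishing of $\psi^n-\psi^n(a)$ at $a'$. The finite Blaschke product $\varphi_{\psi^na}\circ\psi^n$ has these zeros, so \eqref{eq:green} reads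
\[
-\log\rho(\psi^nz,\psi^na)=\sum_{a'\sim a}m_n(a')\,g(z,a').
\]
If $m_n(a')\ge1$, then near $a'$ the function $\psi(\psi^n)-\psi(\psi^na)$ is a holomorphic multiple of $\psi^n-\psi^na$, so $m_{n+1}(a')\ge m_n(a')$. Let $m(a')=\sup_nm_n(a')$, which is at least $1$ for $a'\sim a$. Monotone convergence over the countable class of $a$, with \eqref{eq:pullback}, gives
\begin{equation}\label{eq:limitgreen}
-\log|\varphi_{\Theta(a)}(\Theta(z))|=\sum_{a'\sim a}m(a')\,g(z,a')\qquad(z\in\mathbb D).
\end{equation}
Choose $z$ with $\Theta(z)\ne\Theta(a)$, so that the left side is finite. From $-\log s\ge\frac12(1-s^2)$ for $0<s\le1$, \eqref{eq:rho} and $|1-\overline{a'}z|\le2$ we get $g(z,a')\ge\frac18(1-|z|^2)(1-|a'|)$. Hence every $m(a')$ is finite and $\sum m(a')(1-|a'|)<\infty$. Let $B_a$ be a Blaschke product with zeros $a'\sim a$ of multiplicity $m(a')$. By \eqref{eq:green} and \eqref{eq:limitgreen}, $|\varphi_{\Theta(a)}\circ\Theta|=|B_a|$, so $\varphi_{\Theta(a)}\circ\Theta=cB_a$ with $|c|=1$. Comparing zeros, $\Theta(z)=\Theta(a)$ exactly when $z\sim a$. For $a=z_0$ we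 get $\Theta=-cB_{z_0}$, which is inner.

\subsection*{Step 3: $\Theta\circ\psi=\alpha\circ\Theta$ for an automorphism $\alpha$ of $\mathbb D$} By \eqref{eq:pullback},
\[
\rho(\Theta(\psi z),\Theta(\psi w))=\rho_\infty(\psi z,\psi w)=\rho_\infty(z,w)=\rho(\Theta(z),\Theta(w)).
\]
Pick $z_*$ with $\Theta'(z_*)\ne0$, let $u_0=\Theta(z_*)$, and let $\iota$ be a holomorphic inverse of $\Theta$ near $u_0$ with $\iota(u_0)=z_*$. Then $\eta=\Theta\circ\psi\circ\iota$ is holomorphic near $u_0$ and preserves $\rho$. The function $\tilde\eta=\varphi_{\eta(u_0)}\circ\eta\circ\varphi_{u_0}$ is holomorphic near $0$ with $|\tilde\eta(u)|=\rho(\varphi_{u_0}(u),u_0)=|u|$. So $\tilde\eta(u)/u$ has constant modulus $1$ and is a constant, and $\eta$ agrees near $u_0$ with an automorphism $\alpha$. Then $\Theta\circ\psi=\alpha\circ\Theta$ near $z_*$, and on $\mathbb D$ by the identity theorem.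

\subsection*{Step 4: $\alpha$ has no fixed point in $\mathbb D$} Suppose $\alpha(u_1)=u_1$. Put $\Theta_1=\varphi_{u_1}\circ\Theta$. By the Schwarz lemma $\varphi_{u_1}\circ\alpha\circ\varphi_{u_1}$ is a rotation, so $\Theta_1\circ\psi=e^{i\theta}\Theta_1$ with $\theta$ real, and still $\Theta_1(z)=\Theta_1(a)$ if and only if $z\sim a$.

If $\Theta_1(z)=0$, then $\Theta_1(\psi z)=0=\Theta_1(z)$ and $\psi z\sim z$, against Step~0. So $\Theta_1$ has no zero and $\Theta_1=e^L$ with $L$ holomorphic on $\mathbb D$. The continuous function $L\circ\psi-L$ takes values in $i\theta+2\pi i\mathbb Z$, so it is a constant $i\vartheta$. If $\vartheta=0$ then $\Theta_1(\psi z)=\Theta_1(z)$, again against Step~0. So $\vartheta\ne0$.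

The contradiction comes from recurrence: the rotation returns close to its starting point, while the translation $L\mapsto L+i\vartheta$ does not. The set $U=L(\mathbb D)$ is open, and $U+i\vartheta\subset U$ because $L(z)+i\vartheta=L(\psi z)$. Fix $z$ and $\varepsilon>0$ such that the disk of radius $\varepsilon$ about $L(z)$ lies in $U$; then so does the disk of radius $\varepsilon$ about $L(z)+in\vartheta$ for every $n\ge0$. The sequence $e^{ij\vartheta}$ has a convergent subsequence, and quotients of its terms show that there are arbitrarily large $n$ with $|n\vartheta-2\pi k|<\varepsilon$ for some integer $k$. Take $n|\vartheta|>\varepsilon$, so that $k\ne0$. Then $L(z)+2\pi ik=L(z')$ for some $z'\in\mathbb D$. Now $\Theta_1(z')=\Theta_1(z)$, so $\psi^mz'=\psi^mz$ for some $m$, and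
\[
L(z')+im\vartheta=L(\psi^mz')=L(\psi^mz)=L(z)+im\vartheta .
\]
This gives $k=0$, a contradiction.

\subsection*{Step 5: conclusion} The automorphism $\kappa^{-1}\circ\alpha\circ\kappa$ of $\mathbb H$ is a M\"obius map with real coefficients and is not the identity. It has one or two fixed points on the sphere, symmetric under conjugation and, by Step~4, not in $\mathbb H$; so they lie in $\mathbb R\cup\{\infty\}$. If there are two, an automorphism of $\mathbb H$ moves them to $0$ and $\infty$, the map becomes $w\mapsto\lambda w$ with $0<\lambda\ne1$, and conjugating by $-1/w$ if necessary gives $\lambda>1$. If there is one, we move it to $\infty$; the map becomes $w\mapsto w+s$ with $s\in\mathbb R\setminus\{0\}$, and a dilation gives $s=\pm1$. So there is a M\"obius map $C$ of $\mathbb D$ onto $\mathbb H$ such that $\beta=C\circ\alpha\circ C^{-1}$ is as in Lemma~\ref{lem:q}. Let $\Sigma=C\circ\Theta$. Then $\Sigma\circ\psi=\beta\circ\Sigma$, and $\kappa\circ\Sigma$ is inner, being the inner function $\Theta$ followed by the automorphism $\kappa\circ C$ of $\mathbb D$.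 Proposition~\ref{prop:semi} gives (iii), and Theorem~\ref{thm:invariant} is proved. \qed

\begin{example}\label{ex:growth}
Suppose $\psi=\kappa\circ p\circ\kappa^{-1}$, where $p:\mathbb H\to\mathbb H$ satisfies $\operatorname{Im}p\ge\lambda\operatorname{Im}$ with $\lambda>1$. If $z,w\in\mathbb H$ have imaginary parts $y$ and $y'\ge\lambda y$, then
\[
\frac{|z-w|^2}{|z-\overline w|^2}=1-\frac{4yy'}{|z-\overline w|^2}\ge1-\frac{4yy'}{(y+y')^2}=\Bigl(\frac{y'-y}{y'+y}\Bigr)^2\ge\Bigl(\frac{\lambda-1}{\lambda+1}\Bigr)^2 .
\]
Applied to consecutive points of an orbit, this gives $\rho_\infty(\zeta,\psi\zeta)\ge\frac{\lambda-1}{\lambda+1}$, so (i) holds. The map of Section~\ref{sec:example} is the case $\lambda=2$.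
\end{example}

\begin{example}\label{ex:slow}
Absence of fixed points does not imply (i). The map $p(z)=z-1/z$ gives a finite Blaschke product $\psi=\kappa\circ p\circ\kappa^{-1}$ of degree $2$ without fixed points in $\mathbb D$. The orbit of $iy_0$ is $iy_n$ with $y_{n+1}^2=y_n^2+2+y_n^{-2}$. So $y_n^2\ge2n$, then $y_n^2=2n+O(\log n)$, and two such orbits satisfy $|y_n-y_n'|/(y_n+y_n')\to0$. By \eqref{eq:hrho} an invariant $h\in H^\infty$ is constant on $\kappa(i\mathbb R_+)$, hence constant. So (ii) fails, and with it (i) and (iii).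
\end{example}

\section{A canonical state}\label{sec:state}

A \emph{state} on a von Neumann algebra $\mathcal A$ is a linear functional $\tau$ with $\tau(T^*T)\ge0$ for all $T$ and $\tau(I)=1$. It is \emph{faithful} if $\tau(T^*T)=0$ implies $T=0$; \emph{normal} if $\tau(T_i)\to\tau(T)$ for every bounded increasing net of positive operators $T_i$ with supremum $T$, which holds if $\tau$ is continuous in the weak operator topology; and a \emph{trace} if $\tau(T_1T_2)=\tau(T_2T_1)$.

The operators $U_\gamma$ and $S$ have the form $Tf(z)=c\,f(w)\,dw/dz$, where $w=w(z)$ solves $B(w)=B(z)$, so that $dw/dz=B'(z)/B'(w)$. We show that every element of $V^*(B)$ is a sum of such terms over all solutions $w$, and we take as state the coefficient of the solution $w=z$.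

Let $B$ be a Blaschke product, $\Omega=\{z\in\mathbb D:B'(z)\ne0\}$, and
\[
X=\{(z,w)\in\Omega\times\Omega:B(z)=B(w)\}.
\]
By the implicit function theorem $X$ is a one-dimensional complex manifold and both coordinate projections are locally biholomorphic. It has countably many components $G$, which are open. The diagonal $\Delta=\{(z,z):z\in\Omega\}$ is one of them: it is connected because $\Omega$ is $\mathbb D$ minus a discrete set, it is closed in $X$, and it is open because $B$ is injective near each point of $\Omega$. The \emph{sheet numbers} of $G$ are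
\[
n_1(G,z)=\#\{w:(z,w)\in G\},\qquad n_2(G,z)=\#\{w:(w,z)\in G\}\qquad(z\in\Omega),
\]
with values in $\{0,1,\dots,\infty\}$. They are lower semicontinuous in $z$, hence Borel, because finitely many distinct points of $G$ over $z$ persist over nearby points. For $w\in\mathbb D$ let
\[
f_w(\zeta)=\frac{B(\zeta)-B(w)}{\zeta-w},\qquad f_w(w)=B'(w).
\]
This function vanishes at all points of $B^{-1}(B(w))$ other than $w$, so it serves to isolate one coefficient. It is bounded (Lemma~\ref{lem:fw}), and for $T\in V^*(B)$ we put $c_T(z,w)=(Tf_w)(z)/B'(z)$ on $X$.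

\begin{theorem}\label{thm:state}
Let $B$ be a Blaschke product. For $T\in V^*(B)$ the function $c_T$ is locally constant on $X$; write $c_T(G)$ for its value on the component $G$.
\begin{enumerate}
\item[(a)] For every $f\in L^2_a$ and a.e.\ $z$, with absolute convergence,
\[
Tf(z)=\sum_{w\in B^{-1}(B(z))}c_T(z,w)\,\frac{B'(z)}{B'(w)}\,f(w).
\]
\item[(b)] $\tau(T)=c_T(\Delta)$ is a faithful normal state on $V^*(B)$. For a.e.\ $z$,
\[
\tau(T^*T)=\sum_{c_T(G)\ne0}|c_T(G)|^2\,n_2(G,z),\qquad\tau(TT^*)=\sum_{c_T(G)\ne0}|c_T(G)|^2\,n_1(G,z),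
\]
and if $c_T(G)\ne0$ then $n_1(G,\cdot)$ and $n_2(G,\cdot)$ are essentially bounded.
\item[(c)] If $n_1(G,\cdot)=n_2(G,\cdot)$ a.e.\ for every $G$ whose two sheet numbers are essentially bounded, then $\tau$ is a trace and $V^*(B)$ is finite.
\end{enumerate}
\end{theorem}

For $B(z)=z^2$ the curve $X$ has two components, $w=z$ and $w=-z$, and (a) says that every $T\in V^*(z^2)$ is $Tf(z)=c_1f(z)-c_2f(-z)$, with $\tau(T)=c_1$.

\subsection*{Fibers} For $\xi\in\mathbb D$ not a critical value of $B$, let $Y_\xi=B^{-1}(\xi)\subset\Omega$, a countable and possibly empty set, let $\delta_w$ $(w\in Y_\xi)$ be the standard basis of $\ell^2(Y_\xi)$, and for $f\in L^2_a$ let $F_f(\xi)=(f(w)/B'(w))_{w\in Y_\xi}$. For continuous $u$ on $\overline{\mathbb D}$ let $D_u$ be the Toeplitz operator with symbol $u\circ B$, defined by $\langle D_uf,g\rangle=\int(u\circ B)f\overline g\,dA$. Writing $f\overline g=(f/B')\overline{(g/B')}\,|B'|^2$ in \eqref{eq:area},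
\begin{equation}\label{eq:fiber}
\langle D_uf,g\rangle=\int_{\mathbb D}u(\xi)\,\langle F_f(\xi),F_g(\xi)\rangle\,dA(\xi),\qquad\|f\|^2=\int_{\mathbb D}\|F_f(\xi)\|^2\,dA(\xi).
\end{equation}
So $f\mapsto F_f$ embeds $L^2_a$ isometrically in a space of square integrable fields, and $M_B$ becomes multiplication by $\xi$. The difficulty is that the image is only a subspace: $M_B^*$ is not multiplication by $\overline\xi$ but its compression. The next lemma shows that $T\in V^*(B)$ respects the fibers nonetheless.

\begin{lemma}\label{lem:fiber}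
Let $T\in V^*(B)$ and $f,g\in L^2_a$. For a.e.\ $\xi$,
\begin{align}
\langle F_{Tf}(\xi),F_g(\xi)\rangle&=\langle F_f(\xi),F_{T^*g}(\xi)\rangle,\label{eq:adj}\\
\|F_{Tf}(\xi)\|&\le\|T\|\,\|F_f(\xi)\|.\label{eq:bound}
\end{align}
\end{lemma}

\begin{proof}
For $u(\xi)=\xi^m\overline\xi{}^n$ we have $\langle D_uf,g\rangle=\langle B^mf,B^ng\rangle$, so $D_u=M_B^{*n}M_B^m$ commutes with $T$. Since $\|D_u\|\le\sup|u|$, the Stone--Weierstrass theorem shows that $D_u$ commutes with $T$ for all continuous $u$. If $u\ge0$, then $D_u\ge0$, and $D_u^{1/2}$, a norm limit of polynomials in $D_u$, also commutes with $T$. Hence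
\[
\langle D_uTf,g\rangle=\langle D_uf,T^*g\rangle,\qquad\langle D_uTf,Tf\rangle=\|TD_u^{1/2}f\|^2\le\|T\|^2\langle D_uf,f\rangle .
\]
By \eqref{eq:fiber} these are the integrals against $u$ of \eqref{eq:adj} and of the square of \eqref{eq:bound}. Finally, if a real $\Phi\in L^1(dA)$ has $\int u\Phi\,dA\ge0$ for all continuous $u\ge0$, then letting $u$ decrease to the indicator of a compact set $C$ gives $\int_C\Phi\,dA\ge0$, and $\Phi\ge0$ a.e.\ by inner regularity. Apply this to the difference of the squares in \eqref{eq:bound}, and to the real and imaginary parts, with both signs, of the difference in \eqref{eq:adj}.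
\end{proof}

\begin{lemma}\label{lem:fw}
We have $\|f_w\|_\infty\le2/(1-|w|)$, the map $w\mapsto f_w\in H^\infty$ is locally Lipschitz, and for every bounded operator $T$ on $L^2_a$ the function $k_T(z,w)=(Tf_w)(z)$ is holomorphic on $\mathbb D\times\mathbb D$.
\end{lemma}

\begin{proof}
On $|\zeta|=s>|w|$ we have $|f_w(\zeta)|\le2/(s-|w|)$; apply the maximum principle and let $s\to1$. For fixed $\zeta$ the function $w\mapsto f_w(\zeta)=f_\zeta(w)$ is holomorphic and is bounded by $4/(1-r)$ for $|w|\le\frac{1+r}2$. The Cauchy estimate bounds its derivative by $8/(1-r)^2$ for $|w|\le r$, uniformly in $\zeta$, which is the Lipschitz bound. The function $k_T$ is holomorphic in $z$. It is jointly continuous, since $|k_T(z,w)-k_T(z,w')|\le\|T\|\,\|f_w-f_{w'}\|_\infty/(1-|z|^2)$ by \eqref{eq:point}. It is holomorphic in $w$ by the theorems of Fubini and Morera applied to $k_T(z,w)=\int f_w\,\overline{T^*K_z}\,dA$. The iterated Cauchy formula then gives joint holomorphy.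
\end{proof}

\subsection*{Fiber operators} The exceptional set in Lemma~\ref{lem:fiber} depends on $f$ and $g$, so we cannot insert $f_w$ for all $w$ at once. We fix a countable family instead: let $W_0\subset\mathbb D$ be countable and dense, and let $\mathfrak F$ be the span over $\mathbb Q+i\mathbb Q$ of the monomials and the functions $f_w$, $w\in W_0$. It is countable and dense in $L^2_a$.

\begin{lemma}\label{lem:U}
Let $T,T_1,T_2\in V^*(B)$ and $f\in L^2_a$. For a.e.\ $\xi$ the set $\{F_g(\xi):g\in\mathfrak F\}$ is dense in $\ell^2(Y_\xi)$, and the matrix $(c_T(z,w))_{z,w\in Y_\xi}$ defines an operator $U_T(\xi)$ on $\ell^2(Y_\xi)$ of norm at most $\|T\|$. For a.e.\ $\xi$,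
\[
U_{T^*}(\xi)=U_T(\xi)^*,\qquad F_{Tf}(\xi)=U_T(\xi)F_f(\xi),\qquad U_{T_1T_2}(\xi)=U_{T_1}(\xi)U_{T_2}(\xi).
\]
\end{lemma}

\begin{proof}
For a.e.\ $\xi$ the following hold: $\xi$ is not a critical value; $F_g(\xi)$, $F_{Tg}(\xi)$, $F_{T^*g}(\xi)$ lie in $\ell^2(Y_\xi)$ for all $g\in\mathfrak F$; and \eqref{eq:adj}, \eqref{eq:bound} hold for $T$ and $T^*$ and all functions in $\mathfrak F$. Fix such $\xi$ and $w\in Y_\xi$. Then $F_{f_w}(\xi)=\delta_w$. If $w_j\in W_0$ and $w_j\to w$, then, with $1$ the constant function,
\[
\|F_{f_{w_j}}(\xi)-\delta_w\|\le\|f_{w_j}-f_w\|_\infty\,\|F_1(\xi)\|\to0 .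
\]
So the closure of $\{F_g(\xi):g\in\mathfrak F\}$, a complex subspace, contains every $\delta_w$. By \eqref{eq:bound} applied to differences, $F_g(\xi)\mapsto F_{Tg}(\xi)$ is well defined and extends to a linear operator $U_T(\xi)$ of norm at most $\|T\|$. By Lemma~\ref{lem:fw} its entries are
\[
\langle U_T(\xi)\delta_w,\delta_z\rangle=\lim_j\frac{k_T(z,w_j)}{B'(z)}=c_T(z,w).
\]
The same construction applies to $T^*$, and \eqref{eq:adj} with density gives $U_{T^*}(\xi)=U_T(\xi)^*$.

Choose $g_j\in\mathfrak F$ with $\sum_j\|g_j-f\|^2<\infty$. By \eqref{eq:fiber}, $\sum_j\|F_{g_j}-F_f\|^2$ and $\sum_j\|F_{Tg_j}-F_{Tf}\|^2$ have finite integrals, so their terms tend to $0$ for a.e.\ $\xi$. Letting $j\to\infty$ in $F_{Tg_j}=U_TF_{g_j}$ gives the second identity. Applying it to the countably many functions $g$ and $T_2g$, $g\in\mathfrak F$, we get $U_{T_1T_2}F_g=F_{T_1T_2g}=U_{T_1}F_{T_2g}=U_{T_1}U_{T_2}F_g$ for a.e.\ $\xi$ and all $g\in\mathfrak F$, and density gives the third.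
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:state}]
A statement that holds for a.e.\ $\xi$ and all $z\in Y_\xi$ holds for a.e.\ $z$, since preimages of null sets under $B$ are null.

\emph{Local constancy.} By Lemma~\ref{lem:U}, $c_T(z,w)=\overline{c_{T^*}(w,z)}$ for all $(z,w)\in X$ with $B(z)$ outside a null set. These points are dense in $X$, because $(z,w)\mapsto B(z)$ is an open map on $X$. Both sides are continuous, so the identity holds on $X$. By Lemma~\ref{lem:fw} the left side is holomorphic on $X$ and the right side is the conjugate of a holomorphic function. Hence $c_T$ is locally constant. This is the point where commutation with $M_B^*$ produces rigidity.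

(a) The $z$-coordinate of $F_{Tf}(\xi)=U_T(\xi)F_f(\xi)$ is $Tf(z)/B'(z)=\sum_{w\in Y_\xi}c_T(z,w)f(w)/B'(w)$. The sum converges absolutely, since the rows of $U_T(\xi)$ and the vector $F_f(\xi)$ lie in $\ell^2(Y_\xi)$.

(b) For a.e.\ $\xi$ and all $z\in Y_\xi$, Lemma~\ref{lem:U} gives
\begin{align*}
\tau(T^*T)&=\langle U_T(\xi)^*U_T(\xi)\delta_z,\delta_z\rangle=\|U_T(\xi)\delta_z\|^2=\sum_{v\in Y_\xi}|c_T(v,z)|^2,\\
\tau(TT^*)&=\langle U_T(\xi)U_T(\xi)^*\delta_z,\delta_z\rangle=\|U_T(\xi)^*\delta_z\|^2=\sum_{v\in Y_\xi}|c_T(z,v)|^2 .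
\end{align*}
The points $(v,z)$, $v\in Y_\xi$, are all the points of $X$ with second coordinate $z$, and $n_2(G,z)$ of them lie in $G$; the points $(z,v)$ are all those with first coordinate $z$, and $n_1(G,z)$ of them lie in $G$. Grouping by components gives the two formulas. Both sums are at most $\|T\|^2$, so $c_T(G)\ne0$ implies $n_1(G,z),n_2(G,z)\le\|T\|^2/|c_T(G)|^2$ for a.e.\ $z$. For fixed $w\in\Omega$ we have $\tau(T)=\langle Tf_w,K_w\rangle/B'(w)$. So $\tau$ is linear, continuous in the weak operator topology, and $\tau(I)=f_w(w)/B'(w)=1$. The first formula shows $\tau(T^*T)\ge0$. If $\tau(T^*T)=0$, then $U_T(\xi)\delta_z=0$ for a.e.\ $\xi$ and all $z\in Y_\xi$, so $F_{Tf}=0$ a.e.\ for every $f$, and $T=0$ by \eqref{eq:fiber}.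

(c) There are countably many components, so for a.e.\ $z$ the equality $n_1(G,z)=n_2(G,z)$ holds for all $G$ with $c_T(G)\ne0$ at once, and (b) gives $\tau(T^*T)=\tau(TT^*)$ for all $T$. The sesquilinear forms $\tau(T_2^*T_1)$ and $\tau(T_1T_2^*)$ agree for $T_1=T_2$, hence everywhere by polarization, so $\tau$ is a trace. If $V^*V=I$, then $I-VV^*$ is a projection with $\tau(I-VV^*)=1-\tau(V^*V)=0$, and faithfulness gives $VV^*=I$.
\end{proof}

\begin{example}\label{ex:finite}
Let $B$ be finite of degree $N$, and let $\Omega'$ be $\mathbb D$ minus the finite set of preimages of critical values. For $z\in\Omega'$ we have $\sum_Gn_1(G,z)=N$. Near $z_0\in\Omega'$ lower semicontinuity gives $n_1(G,z)\ge n_1(G,z_0)$ for the finitely many $G$ with $n_1(G,z_0)>0$, and since the total is constant no count can change. So $n_1(G,\cdot)$ is a constant $n_1$ on the connected set $\Omega'$, and by symmetry $n_2(G,\cdot)$ is a constant $n_2$. Counting the points $(z,w)\in G$ over a noncritical $\xi$ by first and by second coordinate gives $Nn_1=Nn_2$. So (c) applies.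
\end{example}

\begin{example}\label{ex:graph}
Let $B$, $\psi$ and $S$ be as in Theorem~\ref{thm:counter}. From $B'(z)=B'(\psi z)\psi'(z)$ we get $\psi(\Omega)\subset\Omega$, so $G=\{(z,\psi z):z\in\Omega\}\subset X$. It is connected, closed in $X$, and open because $X$ is locally a graph over $z$; so it is a component. For $(z,w)\in X$ we have $c_S(z,w)=2^{-1/2}f_w(\psi z)\psi'(z)/B'(z)$. Since $B(\psi z)=B(w)$, this is $0$ if $w\ne\psi z$ and $2^{-1/2}B'(\psi z)\psi'(z)/B'(z)=2^{-1/2}$ if $w=\psi z$. Now $n_1(G,z)=1$, while $n_2(G,z)=2$ whenever $z\in\Omega$ is not a critical value of $\psi$, as both preimages then lie in $\Omega$. Thus $\tau(S^*S)=1$ and $\tau(SS^*)=\frac12$.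
\end{example}

By (c), unequal sheet numbers are the only way in which $\tau$ can fail to be a trace, and Example~\ref{ex:graph} shows that this is what happens in the counterexample. The condition in (c) is proved here to be sufficient for finiteness; we do not claim that it is necessary.

\begin{thebibliography}{9}

\bibitem{Garnett} Garnett, \emph{Bounded Analytic Functions}.

\bibitem{RS} \emph{Reducing subspaces of multiplication operators on function spaces},\\ \texttt{http://homepage.fudan.edu.cn/guokunyu/files/2011/08/641.pdf}.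

\end{thebibliography}
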